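# Swallowing point-finite sequences in $C_p(X)$ forces $X$ to be countable

## 1. Tents on $[0,1]$

Throughout, $\mathbb N=\{1,2,\dots\}$, and $\mathbb N^{\mathbb N}$ is ordered coordinatewise: $\alpha\le\beta$ means $\alpha(n)\le\beta(n)$ for all $n$. "Countable" means finite or countably infinite.

Take $X=[0,1]$ and, for $\alpha\in\mathbb N^{\mathbb N}$, put
$$A_\alpha=\{f\in C([0,1]):\|f\|_\infty\le\alpha(1)\}.$$
These sets grow with $\alpha$, they cover $C([0,1])$, and at each $x$ the values $|f(x)|$, $f\in A_\alpha$, are bounded by $\alpha(1)$. Which sequences of continuous functions fit inside a single $A_\alpha$? Exactly the uniformly bounded ones.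

Now let $f_n$ be the tent function that vanishes outside $[\tfrac1{n+1},\tfrac1n]$ and rises linearly to height $n$ at the midpoint. The open intervals $(\tfrac1{n+1},\tfrac1n)$ are disjoint, so for each $x$ at most one of the numbers $f_n(x)$ is nonzero, and $f_n(0)=0$ for all $n$. Hence $f_n\to0$ pointwise. But $\|f_n\|_\infty=n$, so no $A_\alpha$ contains all the $f_n$.

Is there a cleverer family on $[0,1]$, which uses more than one coordinate of $\alpha$? Look first at a space where there is no difficulty, the discrete space $\mathbb N$. There we can let coordinate $n$ of $\alpha$ control point $n$, with $A_\alpha=\{f:|f(n)|\le\alpha(n)\text{ for all }n\}$. If $f_1,f_2,\dots$ is any pointwise bounded sequence on $\mathbb N$, choose $\alpha(n)\ge\sup_j|f_j(n)|$, and all $f_j$ lie in $A_\alpha$.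

Let us imitate this on $[0,1]$. Enumerate the rationals of $[0,1]$ as $q_1,q_2,\dots$ without repetition and try $B_\alpha=\{f\in C([0,1]):|f(q_n)|\le\alpha(n)\text{ for all }n\}$. This certainly catches our tents. But it is no longer bounded at each point. Take $\alpha(n)=n$, let $x$ be irrational, and let $M\in\mathbb N$. Choose an interval around $x$ that avoids $q_1,\dots,q_M$, and a tent $f$ of height $M$ at $x$ that vanishes outside this interval. Then $f(q_n)=0$ for $n\le M$ and $0\le f(q_n)\le M\le n$ for $n>M$. So $f\in B_\alpha$ and $f(x)=M$. Since $M$ was arbitrary, $B_\alpha$ is unbounded at every irrational point.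

So the first family is bounded at each point and catches too few sequences; the second catches plenty and is not bounded at each point. There are uncountably many points to control and $\alpha$ has only countably many coordinates. Can any family do both jobs on an uncountable space?

## 2. Resolutions, swallowing, and the theorem

A space $X$ is **Tychonoff** if its points are closed and every closed $F\subseteq X$ and $x\notin F$ admit a continuous $f:X\to[0,1]$ with $f(x)=0$ and $f=1$ on $F$. In particular, two distinct points $x,y$ are separated by a continuous $f:X\to[0,1]$ with $f(x)=0$, $f(y)=1$. This consequence is all we shall use. $C(X)$ is the linear space of real-valued continuous functions on $X$, and $C_p(X)$ is $C(X)$ with the topology of pointwise convergence. A sequence $(f_n)$ is Cauchy in $C_p(X)$ when $(f_n(x))$ is a Cauchy sequence of reals for every $x\in X$.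

**Definition (resolution).** A family $\{A_\alpha:\alpha\in\mathbb N^{\mathbb N}\}$ of subsets of a set $Y$ is a resolution for $Y$ if it covers $Y$ and $A_\alpha\subseteq A_\beta$ whenever $\alpha\le\beta$.

**Definition (pointwise bounded; swallowing).** A set $A\subseteq C(X)$ is pointwise bounded if $\sup_{f\in A}|f(x)|<\infty$ for every $x\in X$. A family $\{A_\alpha\}$ swallows a class of sets if each member of the class is contained in some $A_\alpha$. It swallows a sequence if it swallows its range $\{f_n:n\in\mathbb N\}$.

In Section 1, $\{A_\alpha\}$ on $[0,1]$ is a resolution of pointwise bounded sets that does not swallow the tent sequence, although that sequence is Cauchy. The family on $\mathbb N$ is a resolution of pointwise bounded sets that swallows all pointwise bounded sets.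

**Definition (point-finite).** A sequence $(f_n)$ in $C(X)$ is point-finite if $\{n:f_n(x)\ne0\}$ is finite for every $x\in X$.

The tents are an example. A point-finite sequence converges to $0$ in $C_p(X)$, so it is Cauchy. A sequence such as $f_n=1/n$ (constant functions) converges to $0$ and is not point-finite, if $X\neq\emptyset$.

The problem comes from the paper "Covering Properties of $C_p(X)$ and $C_k(X)$". Let $X$ be an infinite Tychonoff space. Two facts are given there as known: $C_p(X)$ has a resolution of pointwise bounded sets that swallows the pointwise bounded sets if and only if $X$ is countable; and, if $X$ is first countable, the same equivalence holds for swallowing the Cauchy sequences. The question is whether first countability can be dropped: if $C_p(X)$ has a resolution of pointwise bounded sets that swallows the Cauchy sequences, is $X$ countable? The answer is yes, and swallowing sequences that look like our tents is enough. Neither known fact will be used.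

**Theorem.** Let $X$ be a Tychonoff space and $Z\subseteq X$. The following are equivalent.

* (Z1) $Z$ is countable.
* (Z2) There is a family $\{A_\alpha:\alpha\in\mathbb N^{\mathbb N}\}$ of subsets of $C(X)$ such that $A_\alpha\subseteq A_\beta$ for $\alpha\le\beta$; $\sup_{f\in A_\alpha}|f(z)|<\infty$ for all $z\in Z$ and all $\alpha$; and every point-finite sequence of bounded functions $f_n\ge0$ in $C(X)$ is contained in some $A_\alpha$. (The $A_\alpha$ are not required to cover $C(X)$.)
* (Z3) There is a resolution $\{A_\alpha\}$ for $C(X)$ consisting of sets bounded at each point of $Z$ and swallowing all subsets of $C(X)$ that are bounded at each point of $Z$.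

**Corollary.** $C_p(X)$ has a resolution of pointwise bounded sets that swallows the Cauchy sequences if and only if $X$ is countable. The same holds with "Cauchy sequences" replaced by "convergent sequences", "null sequences", "point-finite sequences of bounded nonnegative functions", or "pointwise bounded sets".

**Proof of the Corollary from the Theorem.** Take $Z=X$. Point-finite sequences are null, hence convergent, hence Cauchy, and the range of a Cauchy sequence is pointwise bounded because a Cauchy sequence of reals is bounded. So each of the five swallowing properties implies that the resolution swallows the point-finite sequences of bounded nonnegative functions. That gives (Z2), so $X$ is countable. Conversely, if $X$ is countable, (Z3) provides a resolution of pointwise bounded sets that swallows all pointwise bounded sets. By the same chain of implications it swallows all the other classes. $\square$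

Two implications of the Theorem are short.

**(Z1)⇒(Z3).** This is the example on $\mathbb N$ again. If $Z=\emptyset$, put $A_\alpha=C(X)$. Otherwise write $Z=\{z_n:n\in\mathbb N\}$, repetitions allowed, and let $A_\alpha=\{f\in C(X):|f(z_n)|\le\alpha(n)\text{ for all }n\}$. The sets increase with $\alpha$ and are bounded at each $z_n$. If $B\subseteq C(X)$ is bounded at each point of $Z$, choose $\alpha(n)\in\mathbb N$ with $\alpha(n)\ge|f(z_n)|$ for all $f\in B$; then $B\subseteq A_\alpha$. Applied to singletons $B=\{f\}$, this shows that the sets cover $C(X)$.

**(Z3)⇒(Z2).** At each point a point-finite sequence takes only finitely many nonzero values, so its range is bounded at each point of $Z$ and is swallowed.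

Everything else is about (Z2)⇒(Z1). From here to the end of Section 7, **$\{A_\alpha\}$ is a family as in (Z2)**. Step 1 uses only this; from Step 2 on we assume also that **$Z$ is uncountable**, and aim at a contradiction. The illustrations on concrete spaces, which are marked as such, use their own families: these have the first two properties in (Z2), and need not have the third.

## 3. How much a finite part of $\alpha$ controls

Let $S$ be the set of finite sequences of elements of $\mathbb N$, including the empty sequence $\emptyset$. It is countable. Write $|s|$ for the length of $s$, $s^\frown i$ for $s$ followed by $i$, $\alpha|k=(\alpha(1),\dots,\alpha(k))$, and $[s]$ for the set of $\beta\in\mathbb N^{\mathbb N}$ that begin with $s$. For $x\in Z$ put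
$$g_\alpha(x)=\sup_{f\in A_\alpha}|f(x)|<\infty\quad(\sup\emptyset=0),\qquad G_s(x)=\sup_{\beta\in[s]}g_\beta(x)\in[0,\infty].\tag{1}$$
So $g_\alpha(x)$ is the bound that $\alpha$ gives at $x$, and $G_s(x)$ is the bound at $x$ that can be guaranteed from knowing only that $\alpha$ starts with $s$. Clearly
$$g_\alpha\le g_\beta\ \text{ if }\alpha\le\beta,\qquad G_t\le G_s\ \text{ if $t$ extends $s$.}\tag{2}$$

*Illustrations.* For $Z=X=\mathbb N$ with $A_\alpha=\{f:|f(n)|\le\alpha(n)\ \forall n\}$, we get $g_\alpha(n)=\alpha(n)$; and $G_s(n)=s(n)$ if $n\le|s|$, while $G_s(n)=\infty$ if $n>|s|$. A finite sequence $s$ controls only finitely many points. For $Z=X=[0,1]$ with $A_\alpha=\{\|f\|_\infty\le\alpha(1)\}$, we get $g_\alpha(x)=\alpha(1)$, $G_\emptyset(x)=\infty$, and $G_{s}(x)=s(1)$ for $|s|\ge1$. Here a sequence of length $1$ controls all points at once.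

Write $\alpha\preceq s$ if $\alpha(i)\le s(i)$ for all $i\le|s|$; thus $\alpha\preceq\emptyset$ always. For example, if $\alpha=(3,1,4,\dots)$, then $\alpha\preceq(5,2)$ but not $\alpha\preceq(2,9)$. Monotonicity of the family gives a bound for every such $\alpha$, even though $\alpha$ need not begin with $s$:
$$\alpha\preceq s\ \Longrightarrow\ g_\alpha(x)\le G_s(x)\qquad(x\in Z).\tag{3}$$
Indeed, with $k=|s|$ the element $\beta=(s(1),\dots,s(k),\alpha(k+1),\alpha(k+2),\dots)$ lies in $[s]$ and $\alpha\le\beta$, so $g_\alpha(x)\le g_\beta(x)\le G_s(x)$.

**Step 1. Every point is controlled by a finite part of every $\alpha$.** This step turns the boundedness of each $A_\alpha$ at $x$ into a bound that depends on finitely many coordinates. We show: for all $x\in Z$ and $\alpha\in\mathbb N^{\mathbb N}$ there is $k\ge0$ with $G_{\alpha|k}(x)<\infty$.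

Suppose not, for some $x$ and $\alpha$. Then for each $k\ge1$ there is $\beta_k\in[\alpha|k]$ with $g_{\beta_k}(x)\ge k$. Fix a coordinate $i$. For $k\ge i$ we have $\beta_k(i)=\alpha(i)$, so the numbers $\beta_1(i),\beta_2(i),\dots$ take only finitely many values, and $\beta(i)=\sup_k\beta_k(i)$ is finite. Then $\beta\in\mathbb N^{\mathbb N}$ and $\beta\ge\beta_k$ for all $k$. By (2), $g_\beta(x)\ge k$ for all $k$, which contradicts $g_\beta(x)<\infty$.

## 4. Big sequences, a barrier, and the discrete case

**Step 2. Countably many test points.** The purpose is to use the uncountability of $Z$, once, to find countably many finite sequences $s$ that meet every $\alpha$, each with its own point $x_s$ at which $G_{s}$ is finite. For $s\in S$ and $m\in\mathbb N$ let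
$$Z_{s,m}=\{x\in Z:G_s(x)\le m\}.$$
Call $s$ *big* if $Z_{s,m}$ is infinite for some $m$. By (2), if $t$ extends $s$ then $Z_{s,m}\subseteq Z_{t,m}$, so extensions of big sequences are big.

Let $\alpha\in\mathbb N^{\mathbb N}$. By Step 1, $Z=\bigcup_{k\ge0,\,m\ge1}Z_{\alpha|k,m}$. This is a countable union and $Z$ is uncountable, so one of these sets is infinite. Hence some $\alpha|k$ is big.

Let $T$ be the set of non-big sequences. It is closed under initial segments, and we have just shown that no $\alpha$ satisfies $\alpha|k\in T$ for all $k$: the tree $T$ has no infinite branch. Let $\Sigma$ be the set of big sequences all of whose proper initial segments lie in $T$, that is, the minimal big sequences. Then: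

* every $\alpha$ has an initial segment in $\Sigma$, namely the shortest big one;
* $\emptyset\in T\cup\Sigma$;
* if $s\in T$ and $i\in\mathbb N$, then $s^\frown i\in T\cup\Sigma$, because all proper initial segments of $s^\frown i$ are initial segments of $s$ and so lie in $T$.

For each $s\in\Sigma$ choose $m_s\in\mathbb N$ with $Z_{s,m_s}$ infinite. Since $\Sigma$ is countable, we can go through it in a list and choose $x_s\in Z_{s,m_s}$ different from the finitely many points chosen before. So the points $x_s$ $(s\in\Sigma)$ are pairwise distinct, and
$$G_s(x_s)\le m_s\qquad(s\in\Sigma).\tag{4}$$

*Illustrations.* For $\mathbb N$ with its coordinate family, $Z_{s,m}\subseteq\{1,\dots,|s|\}$ is always finite, so nothing is big, $T=S$ and $\Sigma=\emptyset$. This agrees with $Z$ being countable there. For $[0,1]$ with the sup-norm family, $Z_{\emptyset,m}=\emptyset$ and $Z_{(i),m}=[0,1]$ when $m\ge i$, so $T=\{\emptyset\}$, $\Sigma=\{(i):i\in\mathbb N\}$, and we may take $m_{(i)}=i$. If we use instead $\{\|f\|_\infty\le\max(\alpha(1),\alpha(2))\}$, then $G_{(i)}=\infty$ and $G_{(i,j)}=\max(i,j)$, so $\Sigma$ consists of all sequences of length $2$.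

**The case of a discrete space $X=Z$.** Here we can already finish. List $\Sigma$ as $s_1,s_2,\dots$, and let $f_n$ be the function with value $m_{s_n}+1$ at $x_{s_n}$ and $0$ elsewhere (and $f_n=0$ after the list ends, if it does). Since $X$ is discrete, $f_n$ is continuous. It is bounded and nonnegative, and at each point at most one $f_n$ is nonzero. By (Z2) there is $\alpha$ with all $f_n\in A_\alpha$. Some initial segment $t=\alpha|k$ belongs to $\Sigma$. If $t=s_n$, then
$$m_t+1=f_n(x_t)\le g_\alpha(x_t)\le G_t(x_t)\le m_t,$$
a contradiction. The first inequality holds because $f_n\in A_\alpha$, the second because $\alpha\in[t]$, the third is (4).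

## 5. Heights on the rationals: where the discrete argument stops

In a general $X$, Steps 1 and 2 stand as they are. To copy the last paragraph we need a point-finite sequence of continuous functions $f_n$ such that for each $s\in\Sigma$ some $f_n$ has $f_n(x_s)\ge m_s+1$. Such a sequence may not exist.

Take $X=Z=[0,1]$ with the sup-norm family, where $\Sigma=\{(i)\}$ and $m_{(i)}=i$. The choice $x_{(i)}=q_i$, with $q_1,q_2,\dots$ the rationals of $[0,1]$ listed without repetition, is allowed in Step 2. Suppose that $(f_n)$ is a point-finite sequence in $C([0,1])$ such that for each $i$ some $f_n(q_i)\ge i+1$. For $M\in\mathbb N$ let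
$$U_M=\{x\in[0,1]:f_n(x)>M\text{ for some }n\}.$$
This set is open, and it contains $q_i$ for all $i\ge M$, so it is dense. By the Baire category theorem there is a point $x\in\bigcap_MU_M$. At this $x$ the values $f_n(x)$ are unbounded, which is impossible because only finitely many of them are nonzero.

So tall heights cannot be put on all of the points $x_s$ when these points are spread badly. In this example we could have chosen better points, but in general Step 2 tells us only that $Z_{s,m_s}$ is infinite. What we can still change is the set of indices $s$ that we try to serve. In the discrete case we used an $s\in\Sigma$ that is an initial segment of $\alpha$. But (3) says more: any $t\in\Sigma$ with $\alpha\preceq t$ will do, whether or not $\alpha$ begins with $t$. It is therefore enough to serve a subset $\Sigma'\subseteq\Sigma$ such that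
$$\text{for every }\alpha\in\mathbb N^{\mathbb N}\text{ there is }t\in\Sigma'\text{ with }\alpha\preceq t.\tag{5}$$
This leaves much freedom. When $\Sigma=\{(i):i\in\mathbb N\}$, any infinite set of indices $i$ satisfies (5). So in the example we keep an infinite $I$ along which $q_i$ converges, and put tall tents on a convergent sequence, as in Section 1.

**Two levels by hand.** Suppose that the points $p_{ij}\in[0,1]$ are pairwise distinct and $\Sigma$ consists of all pairs $(i,j)$. For each $i$, pick an infinite $J_i\subseteq\mathbb N$ such that $p_{ij}$ converges, as $j\to\infty$ in $J_i$, to some $y_i$, and drop finitely many $j$ so that $|p_{ij}-y_i|\le1/i$ for all $j\in J_i$. Then pick an infinite $I\subseteq\mathbb N$ such that $y_i\to y$ along $I$. Let $\Sigma'=\{(i,j):i\in I,\ j\in J_i\}$. It satisfies (5): given $\alpha$, first take $i\in I$ with $i\ge\alpha(1)$, then $j\in J_i$ with $j\ge\alpha(2)$. The kept points lie in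
$$C=\{y\}\cup\bigcup_{i\in I}C_i,\qquad C_i=\{y_i\}\cup\{p_{ij}:j\in J_i\}.$$
This $C$ is countable. It is also compact: an open set that contains $y$ contains a ball $\{p:|p-y|<\rho\}$ for some $\rho>0$, hence contains $C_i$ whenever $|y_i-y|+1/i<\rho$. That holds for all but finitely many $i\in I$, and each remaining $C_i$ is a convergent sequence with its limit. The trimming to distance $1/i$ is what makes the sets $C_i$, and not only the points $y_i$, converge to $y$.

So the plan is: thin $\Sigma$ along the whole tree so that the kept points lie in a countable compact set. Two things need proof. A general $X$ need not supply convergent subsequences, so we first pass to a compact metric space. And we must know that on a countable compact set arbitrary heights can be reached by a point-finite sequence.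

## 6. Arbitrary heights on a countable closed set

**Lemma.** Let $(K,d)$ be a metric space, $C\subseteq K$ a nonempty countable closed set, and $h:C\to[0,\infty)$ any function. There is a point-finite sequence $(u_n)$ of bounded nonnegative continuous functions on $K$ such that for every $c\in C$ some $u_n$ satisfies $u_n(c)=h(c)$.

**Proof.** Enumerate $C=\{c_1,c_2,\dots\}$ without repetition, finitely or infinitely many terms. We put a tent of height $h(c_n)$ at $c_n$, so narrow that it misses all earlier points of the list. It may well be nonzero at later ones. Put
$$r_n=\min\big(\{1/n\}\cup\{d(c_n,c_j):j<n\}\big)>0,\qquad u_n(p)=h(c_n)\max\Big(0,\,1-\frac{d(p,c_n)}{r_n}\Big),\tag{6}$$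
and, if $C$ is finite, $u_n=0$ for $n>|C|$. Each $u_n$ is continuous, takes values in $[0,h(c_n)]$ (or is $0$), and $u_n(c_n)=h(c_n)$. It remains to check point-finiteness at each $p\in K$.

If $p=c_j$, then for $n>j$ with $u_n$ given by (6) we have $d(c_j,c_n)\ge r_n$, so $u_n(c_j)=0$. Thus at most the first $j$ functions are nonzero at $c_j$.

If $p\notin C$, then $\delta=d(p,C)>0$, because $C$ is closed. For every $n$ with $1/n<\delta$ and $u_n$ given by (6), $d(p,c_n)\ge\delta>1/n\ge r_n$, so $u_n(p)=0$. $\square$

The two cases show what went wrong with the rationals: for $C=\mathbb Q\cap[0,1]$ the first case goes through, and the second fails because $C$ is not closed.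

## 7. Thinning the barrier along the tree

We return to the family $\{A_\alpha\}$ of (Z2), the uncountable set $Z$, and the objects $T$, $\Sigma$, $m_s$, $x_s$ of Step 2.

**Step 3. Passing to a compact metric space.** This step provides convergent subsequences. Since $X$ is Tychonoff, any two of the points $x_s$ are separated by a continuous function $X\to[0,1]$. There are only countably many pairs, so there is a sequence of continuous functions $\varphi_1,\varphi_2,\dots:X\to[0,1]$ (repeat functions, or add constant ones, if there are finitely many) that separates all the points $x_s$, $s\in\Sigma$. Put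
$$\varphi=(\varphi_1,\varphi_2,\dots):X\to K:=[0,1]^{\mathbb N},\qquad p_s=\varphi(x_s)\quad(s\in\Sigma).$$
Then $\varphi$ is continuous and the points $p_s$ are pairwise distinct. The space $K$ is compact and metrizable; fix a compatible metric $d$ on it. The map $\varphi$ need not be injective, and limits of the $p_s$ need not lie in $\varphi(X)$. Neither matters, because we shall only compose functions on $K$ with $\varphi$.

**Step 4. The countable compact set.** This step carries the two-level construction through the whole tree. The bound on diameters is in the statement because the induction consumes it.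

**Claim.** For every $s\in T\cup\Sigma$ and every $\varepsilon>0$ there are a set $\Sigma'\subseteq\Sigma$ and a nonempty countable compact set $C\subseteq K$ such that

* (P1) $\operatorname{diam}C\le\varepsilon$;
* (P2) $p_t\in C$ for every $t\in\Sigma'$;
* (P3) for every $\alpha\preceq s$ there is $t\in\Sigma'$ with $\alpha\preceq t$.

Call $s\in T\cup\Sigma$ *good* if the assertion holds for $s$ and all $\varepsilon>0$.

*Every $s\in\Sigma$ is good.* Take $\Sigma'=\{s\}$ and $C=\{p_s\}$. In (P3) take $t=s$.

*If $s\in T$ and all $s^\frown i$, $i\in\mathbb N$, are good, then $s$ is good.* Recall that $s^\frown i\in T\cup\Sigma$, so goodness makes sense. Let $\varepsilon>0$. For each $i$ apply goodness of $s^\frown i$ with $1/i$ in place of $\varepsilon$, and get $\Sigma_i$ and $C_i$ with $\operatorname{diam}C_i\le1/i$. Pick $c_i\in C_i$. Since $K$ is a compact metric space, there are an infinite $I\subseteq\mathbb N$ and $y\in K$ with $c_i\to y$ as $i\to\infty$ in $I$. Every point of $C_i$ has distance at most $d(c_i,y)+1/i$ from $y$, and this tends to $0$ along $I$. Hence every neighborhood of $y$ contains $C_i$ for all but finitely many $i\in I$. Discard finitely many elements of $I$ so that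
$$C_i\subseteq\{p\in K:d(p,y)\le\varepsilon/2\}\qquad(i\in I),\tag{7}$$
and put
$$C=\{y\}\cup\bigcup_{i\in I}C_i,\qquad\Sigma'=\bigcup_{i\in I}\Sigma_i.$$
The set $C$ is nonempty, and countable as a countable union of countable sets. It is compact: given an open cover, a member that contains $y$ contains all but finitely many of the $C_i$, $i\in I$, and the finitely many others are compact, so finitely many further members cover them. Now the three properties.

(P1) By (7) all points of $C$ are within $\varepsilon/2$ of $y$, so $\operatorname{diam}C\le\varepsilon$.

(P2) If $t\in\Sigma'$, then $t\in\Sigma_i$ for some $i\in I$, and $p_t\in C_i\subseteq C$.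

(P3) Let $\alpha\preceq s$. Since $I$ is infinite, there is $i\in I$ with $i\ge\alpha(|s|+1)$. Then $\alpha\preceq s^\frown i$, so (P3) for $(\Sigma_i,C_i)$ gives $t\in\Sigma_i\subseteq\Sigma'$ with $\alpha\preceq t$.

So $s$ is good.

*Every $s\in T\cup\Sigma$ is good.* Suppose that $s$ is not good. Then $s\notin\Sigma$, so $s\in T$, and by the second part some $s^\frown i_1\in T\cup\Sigma$ is not good. For the same reason $s^\frown i_1\in T$, and some $s^\frown i_1{}^\frown i_2$ is not good, and so on. We obtain an $\alpha\in\mathbb N^{\mathbb N}$ that begins with $s$ and satisfies $\alpha|k\in T$ for all $k\ge|s|$. Since $T$ is closed under initial segments, $\alpha|k\in T$ for all $k$. But $T$ has no infinite branch. This proves the Claim.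

**Step 5. The contradiction.** We put heights just above the bounds (4) on the kept points, and use (3). Apply the Claim to $s=\emptyset$ and $\varepsilon=1$ to obtain $\Sigma'$ and $C$. Since $\alpha\preceq\emptyset$ for every $\alpha$, (P3) is exactly condition (5). Define $h:C\to[0,\infty)$ by
$$h(p_t)=m_t+1\quad(t\in\Sigma'),\qquad h(c)=0\ \text{ for all other }c\in C.$$
This is meaningful because $p_t\in C$ by (P2), and well defined because the $p_t$ are pairwise distinct. The compact set $C$ is closed in $K$, so the Lemma gives a point-finite sequence $(u_n)$ of bounded nonnegative continuous functions on $K$ such that each value $h(c)$, $c\in C$, is attained at $c$ by some $u_n$.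

Put $f_n=u_n\circ\varphi$. Each $f_n$ is continuous, bounded and nonnegative on $X$. For $x\in X$ the set $\{n:f_n(x)\ne0\}=\{n:u_n(\varphi(x))\ne0\}$ is finite, so $(f_n)$ is point-finite. By (Z2) there is $\alpha$ with $\{f_n:n\in\mathbb N\}\subseteq A_\alpha$. By (5) there is $t\in\Sigma'$ with $\alpha\preceq t$. Choose $n$ with $u_n(p_t)=h(p_t)$. Then
$$m_t+1=h(p_t)=u_n(\varphi(x_t))=f_n(x_t)\le g_\alpha(x_t)\le G_t(x_t)\le m_t,$$
where the first inequality is the definition of $g_\alpha$, the second is (3), and the third is (4). This is a contradiction, so $Z$ is countable. The proof of (Z2)⇒(Z1), and with it of the Theorem, is complete. $\blacksquare$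

## 8. Uniformly bounded sequences are not enough

Compared with the two facts quoted in Section 2, the Theorem drops first countability from the second, weakens the swallowing hypothesis in both to point-finite sequences of bounded nonnegative functions, does not ask that the sets cover $C(X)$, and needs boundedness only at the points of $Z$ in order to conclude that $Z$ is countable.

Each $f_n$ in the proof is bounded, but the suprema may grow with $n$, and this cannot be dropped. Let $X$ be any uncountable compact space, for instance $[0,1]$, and let $A_\alpha=\{f\in C(X):\|f\|_\infty\le\alpha(1)\}$ as in Section 1. This is a resolution of $C_p(X)$ by pointwise bounded sets. If $\|f_n\|_\infty\le M$ for all $n$, any $\alpha$ with $\alpha(1)\ge M$ has $\{f_n:n\in\mathbb N\}\subseteq A_\alpha$. So every uniformly bounded sequence is swallowed. In particular every uniformly convergent sequence in $C(X)$ is swallowed: if $f$ is its limit, then $\|f_n\|_\infty\le\|f\|_\infty+1$ from some $n$ on, and the finitely many earlier $f_n$ are bounded because $X$ is compact. Yet $X$ is uncountable.
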